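# Quasiconformal maps with dilatation $\epsilon e^{iu}$: Bloch functions and singular boundary values

## 1. The affine stretch seen through a conformal map

Let $\mathbb D$ be the unit disk, $\mathbb T$ its boundary, $\mathbb H$ the upper half plane. For a quasiconformal map $f$ write $\mu_f=f_{\bar z}/f_z$ for its Beltrami coefficient. Fix a complex number $k$ with $0<|k|<1$ and put
$$A(w)=\frac{w+k\bar w}{1+k},\qquad A(x+iy)=x+s\,iy,\qquad s=\frac{1-k}{1+k},\qquad \operatorname{Re}s=\frac{1-|k|^2}{|1+k|^2}>0. \tag{1}$$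
The map $A$ is real-linear, has $\mu_A=k$, fixes every real point, and maps each of the two open half planes onto itself, because $\operatorname{Im}A(x+iy)=y\operatorname{Re}s$. So $A$ maps each of the domains
$$\Omega=\mathbb H\qquad\text{and}\qquad \Omega=\mathbb C\setminus[0,\infty)$$
onto itself. Let $q:\mathbb D\to\Omega$ be conformal and onto, and let $f=q^{-1}\circ A\circ q$, a self-map of $\mathbb D$. From $q\circ f=(q+k\bar q)/(1+k)$ we get
$$q'(f)\,f_z=\frac{q'}{1+k},\qquad q'(f)\,f_{\bar z}=\frac{k\,\overline{q'}}{1+k},\qquad\text{so}\qquad \mu_f=k\,\frac{\overline{q'}}{q'}=k\,e^{iu},\quad u=-2\arg q'.$$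
Thus $f$ is quasiconformal and the argument of its Beltrami coefficient is $u$ plus a constant, with $u$ a *harmonic function*.

**Example 1 (half plane).** Take $q(z)=i\frac{1+z}{1-z}$. Then $q'=2i/(1-z)^2$ and $u=4\arg(1-z)+\text{const}$. Since $A$ is the identity on $\mathbb R$ and fixes $\infty$, and $q$ is Möbius, $f$ extends to $\mathbb T$ as the identity.

**Example 2 (slit plane).** Take $q(z)=\big(i\frac{1+z}{1-z}\big)^2$. Then $q'=-4(1+z)/(1-z)^3$ and $u=6\arg(1-z)-2\arg(1+z)+\text{const}$. In the coordinate $\tau=i\frac{1+z}{1-z}\in\mathbb H$ the map $f$ becomes $f_0(\tau)=\sqrt{A(\tau^2)}$, with the root valued in $\mathbb H$. If $\tau\to x>0$, then $\tau^2\to x^2$ through the upper half plane, so $A(\tau^2)\to x^2$ through the upper half plane and $f_0(\tau)\to x$. If $\tau\to x<0$ the same happens from below and $f_0(\tau)\to-|x|=x$. Since $|A(w)|$ is comparable to $|w|$, also $f_0\to0$ at $0$ and $f_0\to\infty$ at $\infty$. So again $f|_{\mathbb T}=\mathrm{id}$.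

In both examples $(1-|z|^2)|\nabla u|$ is bounded, because $(1-|z|^2)|\nabla\arg(1-z)|=(1-|z|^2)/|1-z|\le2$, and likewise for $1+z$. At every boundary point other than $1$ (Example 1) or $\pm1$ (Example 2), $u$ is continuous. At $1$, along $1-z=re^{i\alpha}$, $r\to0$, one has $\arg(1-z)=\alpha$, so $u$ has different limits along different segments; the same holds at $-1$ in Example 2. So $u$ fails to have limits at one or two points, and $f$ is the identity on the circle.

What changes if we ask the same construction to produce a $u$ that fails to have limits *almost everywhere*? The only property of $\Omega$ that was used to make $A$ act on it is that $\partial\Omega$ lies on the real line, where $A$ is the identity. So we may try $\Omega=\mathbb C\setminus K$ for any closed $K\subset\mathbb R$. Then $q$ can no longer be injective, and we must find out what replaces $q^{-1}\circ A\circ q$, what happens at the boundary, and for which $K$ the function $u$ keeps $(1-|z|^2)|\nabla u|$ bounded.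

## 2. A conjecture about singularity on the set without limits, and two theorems

**Definition (Bloch).** A real harmonic function $u$ on $\mathbb D$ is a *harmonic Bloch function* if $\sup_{\mathbb D}(1-|z|^2)|\nabla u(z)|<\infty$. We saw that $\arg(1-z)$ is one. The function $\operatorname{Im}\frac1{1-z}$ is not: its gradient has modulus $|1-z|^{-2}$, and $(1-r^2)/(1-r)^2\to\infty$ as $r\to1$.

**Definition (non-tangential limit).** A *non-tangential* (n.t.) limit at $\zeta\in\mathbb T$ is a finite limit in every Stolz angle $\{|z-\zeta|<M(1-|z|)\}$. In $\mathbb H$ the angles are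
$$\Gamma_M(x)=\{z\in\mathbb H:|\operatorname{Re}z-x|<M\operatorname{Im}z\},\qquad \Gamma_M^h(x)=\Gamma_M(x)\cap\{\operatorname{Im}z<h\}.$$
For a harmonic $u$, $E$ denotes the set of boundary points where $u$ has no n.t. limit. In Examples 1 and 2, $E=\{1\}$ and $E=\{1,-1\}$.

A quasiconformal self-map $f$ of $\mathbb D$ extends to a homeomorphism of $\overline{\mathbb D}$. Given measurable $\mu$ with $\|\mu\|_\infty<1$, $f_\mu$ denotes such a map with $f_{\bar z}=\mu f_z$; it is unique up to post-composition with a Möbius self-map of $\mathbb D$. Write $|\cdot|$ for arc length on $\mathbb T$ (and length on $\mathbb R$). The following conjecture is stated in "PROJECT SUMMARY", https://www.math.stonybrook.edu/~bishop/vita/nsf00.pdf.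

**Conjecture.** Suppose $u$ is a real, harmonic Bloch function, $0<\epsilon<1$ and $\mu=\epsilon\exp(iu(z))$. Then $f_\mu$ is singular on the set $E\subset\mathbb T$ where $u$ fails to have n.t. limits: there is $F\subset E$ with $|F|=|E|$ and $|f_\mu(F)|=0$.

**What "singular on $E$" means for the derivative.** The boundary map $f$ is monotone in the angle, so it has a derivative $f'\in[0,\infty)$ a.e. with respect to arc length. The measure $B\mapsto|f(B)|$ has Lebesgue decomposition $f'\,d\theta+\nu_s$, with $\nu_s$ carried by a null set $Z$. If $f'=0$ a.e. on $E$, then $F=E\setminus Z$ has $|F|=|E|$ and $|f(F)|=\int_Ff'=0$. Conversely, if $F\subset E$ is measurable with $|F|=|E|$ and $|f(F)|=0$, then $\int_Ff'\le|f(F)|=0$, so $f'=0$ a.e. on $E$. For instance, $f=\mathrm{id}$ is singular on $E$ only if $|E|=0$, which is what happens in Examples 1 and 2.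

**Theorem 1.** There is a real harmonic Bloch function $u$ on $\mathbb D$ with $|\mathbb T\setminus E|=0$ such that for *every* complex $k$ with $0<|k|<1$, some quasiconformal self-map $f$ of $\mathbb D$ with $\mu_f=ke^{iu}$ extends to $\mathbb T$ as the identity.

So the conjecture is false, for every $0<\epsilon<1$: take $k=\epsilon$. If $F\subset E$ and $|F|=|E|=2\pi$, then $|f_\mu(F)|=2\pi$ for the solution in Theorem 1. Any other solution is this one followed by a Möbius map, which is smooth with nonvanishing derivative on $\mathbb T$, so $|f_\mu(F)|>0$.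

**Theorem 2.** Let $u$ be any real harmonic function on $\mathbb D$, $0<|k|<1$, and let $f$ be a quasiconformal self-map of $\mathbb D$ with $\mu_f=ke^{iu}$.

(a) $f'>0$ a.e. on $\mathbb T\setminus E$.

(b) $f'=0$ at a.e. $\zeta\in E$ with $\limsup_{z\to\zeta}(1-|z|^2)|\nabla u(z)|<4$.

(c) Hence, if $\limsup_{|z|\to1}(1-|z|^2)|\nabla u|<4$, then $E=\{f'=0\}$ up to a null set, and the conclusion of the conjecture holds for $u$.

Part (c) follows from (a), (b) and the remark on singularity above. Part (a) alone says that $\{f'=0\}\subset E$ up to null sets, for all real harmonic $u$. By Theorem 1, some upper bound on the Bloch norm is indispensable in (c). The optimal constant in place of $4$ is not determined here.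

## 3. Facts from textbooks

**Hyperbolic metrics.** All have curvature $-1$. If $\mathbb C\setminus\Omega$ has at least two points, the domain $\Omega$ has a holomorphic universal covering $q:\mathbb D\to\Omega$; $q'\ne0$, and the density $\rho_\Omega$ is defined by $\rho_\Omega(q(z))|q'(z)|=\rho_{\mathbb D}(z)=2/(1-|z|^2)$. It is continuous and positive, and $q$ preserves hyperbolic lengths of curves. If $\Omega_1\subset\Omega_2$ then $\rho_{\Omega_2}\le\rho_{\Omega_1}$ on $\Omega_1$. Also $\rho_{B(w,r)}(w)=2/r$, $\rho_{a\Omega+b}(aw+b)=\rho_\Omega(w)/|a|$, and the density of $\{0<|w|<1\}$ is $1/(|w|\log\frac1{|w|})$. On $\mathbb H$ the density is $1/y$.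

**Univalent functions.** If $h$ is univalent on $B(0,r)$ then $h(B(0,r))\supset B(h(0),\frac r4|h'(0)|)$ (Koebe), and $|h''(0)/h'(0)|\le4/r$ (this is $|a_2|\le2$ after scaling).

**Boundary values.** (i) *Fatou*: the Poisson extension of a bounded function has that function as n.t. limit a.e. (ii) *Privalov*: where a harmonic function has n.t. limits, its conjugate has them too, up to a null set. (iii) *Lusin–Privalov*: a holomorphic function with n.t. limit $0$ on a set of positive measure is $0$. (iv) *F. and M. Riesz*: if $\Phi:\mathbb D\to W$ is conformal and $W$ is a Jordan domain with rectifiable boundary, then $\Phi'\in H^1$, and a Borel set in $\partial W$ has length zero if and only if its preimage in $\mathbb T$ has measure zero, that is, if and only if it has harmonic measure zero. (v) If $g'\in H^1$, then $g$ extends continuously to $\overline{\mathbb D}$, is absolutely continuous on $\mathbb T$, and $\frac d{d\theta}g(e^{i\theta})=ie^{i\theta}g'(e^{i\theta})$ a.e. An $H^1$ function whose boundary values vanish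 on a set of positive measure is $0$. (vi) *Area theorem of Marcinkiewicz–Zygmund–Spencer–Calderón–Stein* (Stein, *Singular Integrals and Differentiability Properties of Functions*, Ch. VII): if $u$ is harmonic on $\mathbb H$ and $\iint_{\Gamma_\alpha^h(x)}|\nabla u|^2<\infty$ for a.e. $x\in S$, for some $\alpha,h>0$, then $u$ has n.t. limits a.e. on $S$.

**Quasiconformal maps.** (Q1) If $f,g$ are quasiconformal with the same Beltrami coefficient, then $g\circ f^{-1}$ is conformal. (Q2) A quasiconformal self-map of $\mathbb H$ fixing $\infty$ extends to a homeomorphism of $\overline{\mathbb H}$ and, by reflection, to a quasiconformal homeomorphism of $\mathbb C$ with the same constant. (Q3) A $K$-quasiconformal homeomorphism $f$ of $\mathbb C$ is quasisymmetric; in particular $|f(a)-f(c)|\le C_K|f(b)-f(c)|$ if $|a-c|\le|b-c|$. (Q4) If $f_n$ are $K$-quasiconformal homeomorphisms of $\mathbb C$ with $f_n(0)=0$, $f_n(1)\to1$, then along a subsequence $f_n$ and $f_n^{-1}$ converge locally uniformly to a $K$-quasiconformal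 homeomorphism and its inverse.

**Measure theory.** (M1) *If a real function $h$ is differentiable at each point of $B\subset\mathbb R$ and $|h(B)|=0$, then $h'=0$ a.e. on $B$.* Proof: $\{x\in B:h'(x)\ne0\}\subset\bigcup_nB_n$, where $B_n$ is the set of $x\in B$ with $|h(x')-h(x)|\ge|x'-x|/n$ whenever $|x'-x|<1/n$. If $J$ is an interval of length $<1/n$, then $h$ is injective on $B_n\cap J$ with an $n$-Lipschitz inverse defined on a null set, so $|B_n\cap J|=0$. (M2) Suprema over cones such as $\sup_{z\in\Gamma^\delta_1(x)}|h(z)-b(x)|$, with $h$ continuous and $b$ measurable, are measurable in $x$: writing $z=x+\zeta$, only a countable dense set of $\zeta$ matters. If they tend to $0$ as $\delta\to0$ for a.e. $x$ in a set of finite positive measure, Egorov's theorem gives a compact subset of positive measure on which they tend to $0$ uniformly.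

## 4. Lifting the stretch to the universal cover of $\mathbb C\setminus K$

Throughout this section $K\subset\mathbb R$ is closed, has at least two points, and $|K|=0$. Then $\Omega=\mathbb C\setminus K$ is connected: the half planes are joined through points of $\mathbb R\setminus K\neq\emptyset$. Let $q:\mathbb D\to\Omega$ be a holomorphic universal covering, $d(w)=\operatorname{dist}(w,K)$, and
$$u=-2\arg q'=-2\operatorname{Im}\log q',$$
a real harmonic function on $\mathbb D$, as $q'\ne0$. Comparison with $B(w,d(w))\subset\Omega$ gives $\rho_\Omega\le2/d$. With $\rho_\Omega(q)|q'|=2/(1-|z|^2)$ this reads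
$$d(q(z))\le(1-|z|^2)|q'(z)|. \tag{2}$$

**Lemma 1.** For every $0<|k|<1$ there is a quasiconformal self-map $f$ of $\mathbb D$ with $\mu_f=ke^{iu}$ and $f|_{\mathbb T}=\mathrm{id}$.

**Step 1: construct $f$ by lifting a homotopy from the identity to $A$.** For $0\le t\le1$ let $s_t=1-t+ts$ and $A_t(x+iy)=x+s_t\,iy$. Then $\operatorname{Re}s_t\ge m:=\min(1,\operatorname{Re}s)>0$, so each $A_t$ is a real-linear homeomorphism of $\mathbb C$ that fixes $\mathbb R\supset K$ pointwise and maps each open half plane onto itself. So $A_t$ maps $\Omega$ homeomorphically onto itself, with $A_0=\mathrm{id}$, $A_1=A$. Lift the homotopy $A_t\circ q$ to maps $f_t:\mathbb D\to\mathbb D$ with $q\circ f_t=A_t\circ q$, $f_0=\mathrm{id}$, and put $f=f_1$.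

**Step 2: $f$ is a homeomorphism.** Fix $z_0$. Since $A^{-1}(q(f(z_0)))=q(z_0)$, there is a lift $g$ of $A^{-1}\circ q$ (that is, $q\circ g=A^{-1}\circ q$) with $g(f(z_0))=z_0$. Then $q\circ g\circ f=A^{-1}\circ q\circ f=q$ and $q\circ f\circ g=A\circ q\circ g=q$. So $g\circ f$ and $f\circ g$ are lifts of $q$ that fix $z_0$ and $f(z_0)$ respectively; by uniqueness of lifts both are the identity.

**Step 3: Beltrami coefficient.** Locally $f$ is a branch of $q^{-1}$ composed with $A\circ q$, so it is a smooth diffeomorphism. The computation of Section 1, which used only $q\circ f=A\circ q$, gives $\mu_f=k\overline{q'}/q'=ke^{iu}$. As $|\mu_f|=|k|<1$, $f$ is quasiconformal.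

**Step 4: boundary values.** The purpose is to bound the hyperbolic distance from $z$ to $f(z)$. Let $q(z)=x+iy$. If $y=0$ the path $t\mapsto A_t(q(z))$ is constant, hence so is its lift, and $f(z)=z$. If $y\ne0$, the path has speed $|s-1||y|$ and stays at distance at least $m|y|$ from $\mathbb R\supset K$. As $\rho_\Omega\le2/d$, its hyperbolic length in $\Omega$ is at most $L:=2|s-1|/m$. The lift $t\mapsto f_t(z)$ has the same length in $\mathbb D$, so $d_{\mathbb D}(z,f(z))\le L$ for all $z$. The hyperbolic disk about $z$ of radius $L$ is a Euclidean disk of radius $r(1-|z|^2)/(1-r^2|z|^2)$ with $r=\tanh(L/2)$, and it contains $z$; its radius tends to $0$ as $|z|\to1$. So $|f(z)-z|\to0$, that is, $f|_{\mathbb T}=\mathrm{id}$. $\square$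

**Lemma 2.** $|\mathbb T\setminus E|=0$.

The reason: where $q'$ stays bounded, (2) forces $q$ to land on $K$, a null subset of a line, and a nonconstant $q$ cannot do this on a set of positive measure.

**Step 1: a sawtooth domain on which $q'$ is bounded.** Suppose $u$ has n.t. limits on a set of positive measure. By Privalov, $\log q'$, hence $q'$, has finite n.t. limits on a set $S$ with $|S|>0$. For $\zeta\in\mathbb T$ let $C_\zeta$ be the interior of the convex hull of $\{\zeta\}\cup\{|z|\le\frac12\}$. Near $\zeta$ this is a sector inside a Stolz angle, and the rest of it is relatively compact in $\mathbb D$, so $\sup_{C_\zeta}|q'|<\infty$ for $\zeta\in S$. The sets $\{\zeta\in S:\sup_{C_\zeta}|q'|\le n\}$ increase to $S$. So there are $M<\infty$ and a compact $S'\subset S$ with $|S'|>0$ and $|q'|\le M$ on $W=\bigcup_{\zeta\in S'}C_\zeta$.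

In polar coordinates, $C_1=\{re^{i\phi}:r<R_0(\phi)\}$, where $R_0(\phi)=\frac{1/2}{\cos(\pi/3-|\phi|)}$ for $|\phi|\le\pi/3$ and $R_0=\frac12$ for other $\phi$. This is Lipschitz, and equals $1$ only at $\phi=0$. So $W=\{re^{i\phi}:r<\sup_{\zeta\in S'}R_0(\phi-\arg\zeta)\}$ is bounded by the polar graph of a Lipschitz function. Hence $W$ is a Jordan domain with rectifiable boundary, and $\partial W\cap\mathbb T=S'$ by compactness of $S'$.

**Step 2: $g=q\circ\Phi$ has boundary values in $K$ on a large set.** Let $\Phi:\mathbb D\to W$ be conformal. By F. and M. Riesz, $\Phi'\in H^1$ and $S''=\Phi^{-1}(S')$ has positive measure. Put $g=q\circ\Phi$. Then $g'=q'(\Phi)\Phi'\in H^1$ because $|q'|\le M$ on $W$, and fact (v) applies to $g$. Let $\xi\in S''$, $\zeta=\Phi(\xi)$. For $0\le r<1$ we have $r\zeta\in W$, and $\Phi^{-1}(r\zeta)\to\xi$ as $r\to1$, so $q(r\zeta)\to g(\xi)$. By (2), $\operatorname{dist}(q(r\zeta),K)\le M(1-r^2)\to0$. Since $K$ is closed, $g(\xi)\in K\subset\mathbb R$.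

**Step 3: contradiction.** On $S''$ we have $\operatorname{Im}g=0$ and $\operatorname{Re}g\in K$, and $\{0\}$ and $K$ are null. By (M1), $\frac d{d\theta}g=0$ a.e. on $S''$. So $g'=0$ a.e. on $S''$, hence $g'\equiv0$, which is false since $q'\neq0$ and $\Phi'\ne0$. $\square$

Counting infinite n.t. limits as limits changes nothing: if $u\to\pm\infty$ n.t. on a set of positive measure, then $e^{\mp i\log q'}$, which has modulus $e^{\mp u/2}$, has n.t. limit $0$ there, contradicting Lusin–Privalov.

## 5. Punctures, scales, and the set $K=\bigcup3^nC$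

By Lemmas 1 and 2, *any* closed null $K\subset\mathbb R$ with two points gives everything in Theorem 1 except one word: Bloch. The sensible first choice is $K=\{0,1\}$. The next lemma shows exactly where it fails.

**Lemma 3.** With the notation of Section 4, $u$ is Bloch if and only if $\inf_{w\in\Omega}d(w)\rho_\Omega(w)>0$.

*Proof.* Fix $z\in\mathbb D$ and put $T(\zeta)=\frac{\zeta+z}{1+\bar z\zeta}$, $g=q\circ T$, $w=g(0)=q(z)$, $d=d(w)$. Then $g$ is again a universal covering, so $|g'(0)|=2/\rho_\Omega(w)$. Also $T'(0)=1-|z|^2$ and $T''(0)/T'(0)=-2\bar z$, so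
$$\frac{g''(0)}{g'(0)}=(1-|z|^2)\frac{q''}{q'}(z)-2\bar z,\qquad(1-|z|^2)|\nabla u(z)|=2(1-|z|^2)\Big|\frac{q''}{q'}(z)\Big|.$$

*If $d\rho_\Omega\ge c>0$.* Then $|g'(0)|\le2d/c$. As $g$ is a covering, there is a branch $\psi:B(w,d)\to\mathbb D$ of $g^{-1}$ with $\psi(w)=0$. It is univalent, $|\psi'(w)|\ge c/(2d)$, and by Koebe its image contains $B(0,c/8)$. Since $g\circ\psi=\mathrm{id}$, $g$ is injective on this image. So $g$ is univalent on $B(0,c/8)$, and $|g''(0)/g'(0)|\le32/c$. Therefore $(1-|z|^2)|\nabla u(z)|\le2(32/c+2)=4+64/c$.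

*If $u$ is Bloch.* Say $(1-|z|^2)|q''/q'|\le B$ on $\mathbb D$. For $|\zeta|\le\frac12$, using $(1-|\zeta|^2)|T'(\zeta)|=1-|T(\zeta)|^2$ and $|T''/T'|=|2\bar z/(1+\bar z\zeta)|\le4$, we get $|g''/g'|(\zeta)\le\frac43B+4=:B_1$. On $B(0,r_0)$, $r_0=\min(\frac12,1/B_1)$, it follows that $|\log(g'(\zeta)/g'(0))|\le1<\frac\pi2$, so $\operatorname{Re}(g'/g'(0))>0$. Integrating along segments, $g$ is univalent there. By Koebe, $\Omega\supset g(B(0,r_0))\supset B(w,\frac{r_0}4|g'(0)|)$, so $d(w)\ge\frac{r_0}4\cdot\frac2{\rho_\Omega(w)}$, that is, $d\rho_\Omega\ge r_0/2$. $\square$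

For $K=\{0,1\}$ the criterion fails. Near $0$, $\Omega\supset\{0<|w|<1\}$, so $\rho_\Omega(w)\le1/(|w|\log\frac1{|w|})$, while $d(w)=|w|$ for $|w|<\frac12$. So $d\rho_\Omega\to0$ as $w\to0$. The same argument applies at any isolated point of $K$. So take a set with no isolated points, such as the middle-thirds Cantor set $C\subset[0,1]$? For $K=C$ the criterion fails at infinity: $\Omega\supset\{|w|>1\}$, whose density is $1/(|w|\log|w|)$ (invert), while $d(w)\le|w|$. So $d\rho_\Omega\to0$ as $w\to\infty$. We need points of $K$ at every scale, small and large, around every point of $K$. This suggests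
$$K=\bigcup_{n\ge0}3^nC\subset[0,\infty).$$
Since $3^{n+1}C\cap[0,3^n]=3^nC$, induction gives $K\cap[0,3^n]=3^nC$. So $K$ is closed, and $|K|=0$.

**Property (P).** *For $a\in K$ and $m\in\mathbb Z$ there is $b\in K$ with $3^m/2\le|a-b|\le3^m$.* Indeed $a\in3^nC$ for some $n\ge m$, since these sets increase with $n$. The point $a$ lies in a construction interval of $3^nC$ of length $3^m$. Both endpoints of that interval are in $K$; let $b$ be the one farther from $a$.

**Proof of Theorem 1.** By Lemmas 1 and 2 the function $u=-2\arg q'$ for this $K$ has all required properties except that it remains to prove it is Bloch. By Lemma 3 we must bound $d\rho_\Omega$ below. Let $w\in\Omega$, $d=d(w)$, and $a\in K$ with $|w-a|=d$. Choose $m\in\mathbb Z$ with $d\le3^m<3d$ and $b$ from (P), so that $d/2\le|a-b|<3d$. Let $t=(w-a)/(b-a)$. Then $\frac13\le|t|\le2$, and $|t-1|=|w-b|/|b-a|\ge d/(3d)=\frac13$ because $b\in K$. Let $c_1>0$ be the minimum of the continuous positive function $\rho_{\mathbb C\setminus\{0,1\}}$ on the compact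 set $\{\frac13\le|t|\le2,\ |t-1|\ge\frac13\}$. Since $\Omega\subset\mathbb C\setminus\{a,b\}$,
$$\rho_\Omega(w)\ge\rho_{\mathbb C\setminus\{a,b\}}(w)=\frac{\rho_{\mathbb C\setminus\{0,1\}}(t)}{|b-a|}\ge\frac{c_1}{3d}.$$
So $d\rho_\Omega\ge c_1/3$, and $u$ is Bloch. $\blacksquare$

Note that $u$ was built from $K$ alone; the parameter $k$ entered only in Lemma 1. So one $u$ serves all $k$.

## 6. Half-plane coordinates and the holomorphic factor $R=Q\circ f^{-1}$

We turn to Theorem 2. In Theorem 1 the non-injective map $q+k\bar q$ solved the same Beltrami equation as $f$. That part works for *every* harmonic $u$, and it is the starting point here.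

**Transfer to $\mathbb H$.** Post-composing with a rotation, let $f(1)=1$. Let $T(z)=\frac{z-i}{z+i}:\mathbb H\to\mathbb D$ and replace $f$ by $T^{-1}\circ f\circ T$, which fixes $\infty$ and is increasing on $\mathbb R$. Its Beltrami coefficient is $ke^{iu\circ T}\,\overline{T'}/T'=ke^{i\tilde u}$ with $\tilde u=u\circ T-2\arg T'$. Here $T'=2i/(z+i)^2$, so $\arg T'$ is harmonic across $\mathbb R$; hence n.t. limits of $u$ and $\tilde u$ correspond. From $2y|T'(z)|=1-|T(z)|^2$ we get $2y|\nabla(u\circ T)|=\big((1-|\cdot|^2)|\nabla u|\big)\circ T$, and $y|\nabla\arg T'|\to0$ at each real point. So the condition in (b) becomes $\limsup_{z\to x}y|\nabla\tilde u|<2$. Existence, positivity and vanishing of the boundary derivative are also preserved. From now on we write $u$ for $\tilde u$ and work in $\mathbb H$, $z=x+iy$.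

**The factor.** Let $\Lambda$ be holomorphic on $\mathbb H$ with $\operatorname{Im}\Lambda=-u/2$, let $q$ be a primitive of $e^\Lambda$, and $Q=q+k\bar q$. Then $|\nabla u|=2|\Lambda'|$ and
$$Q_{\bar z}=k\,\overline{q'}=k\,e^{\bar\Lambda-\Lambda}q'=ke^{iu}Q_z.$$
The Jacobian of $Q$ is $|q'|^2(1-|k|^2)>0$, so $Q$ is a local diffeomorphism with the same Beltrami coefficient as $f$. By (Q1), applied locally, $R:=Q\circ f^{-1}$ is holomorphic and locally injective on $\mathbb H$. So $R'\ne0$, and $f$ is smooth, being locally $R^{-1}\circ Q$. Let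
$$P=\log R',\qquad\Psi(t)=\log(1+ke^{it})\ \text{ (principal branch)}.$$
Differentiating $R\circ f=Q$ in $x$ gives $R'(f)f_x=q'+k\overline{q'}=q'(1+ke^{iu})$. So $f_x\ne0$, and with a suitable smooth branch,
$$\log f_x=\Lambda+\Psi(u)-P\circ f. \tag{3}$$

## 7. Where $u$ converges, $f'$ is positive: proof of (a)

It suffices to show: *if $S\subset\mathbb R\setminus E$ is measurable with $|S|>0$, then $|f(S)|>0$.* For if $f'=0$ on a set of positive measure in $\mathbb R\setminus E$, delete from it a null set that carries the singular part of $B\mapsto|f(B)|$; what remains has positive measure, and its image has measure $\int f'=0$.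

**Step 1: a sawtooth on which $q'$ is almost constant.** By Privalov, $\Lambda$ has n.t. limits $\Lambda(x)$ at a.e. $x\in S$. By (M2) and Lusin there are a compact $S_*\subset S$ of positive measure, on which $\Lambda(x)$ is continuous, and an $h>0$ such that $|\Lambda-\Lambda(x)|$ is as small as we like on $\Gamma_1^h(x)$ for all $x\in S_*$. Intersecting $S_*$ with a short closed interval, we get a compact $S'\subset S$, $|S'|>0$, $\operatorname{diam}S'<h$, and $b\in\mathbb C$ with
$$|e^{\Lambda-b}-1|\le\tfrac1{10}\quad\text{on }W=\bigcup_{x\in S'}\Gamma_1^h(x)=\{\xi+iy:d(\xi)<y<h\},\qquad d(\xi)=\operatorname{dist}(\xi,S').$$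
The set $\{d<h\}$ is an open interval, because $d\le\frac12\operatorname{diam}S'<h$ on the convex hull of $S'$. So $W$ is a Jordan domain with rectifiable boundary, and $S'\subset\partial W$.

**Step 2: $W$ is quasiconvex.** *Any $z=\xi+iy$, $z'=\xi'+iy'$ in $W$ are joined in $W$ by a path of length at most $3|z-z'|$.* Choose $h'<h$ larger than $y$, $y'$ and $\max d$ over the interval between $\xi$ and $\xi'$. Over that interval follow the graph of $\phi(\sigma)=\min(y+|\sigma-\xi|,h')$ from $z=\xi+i\phi(\xi)$ to $\xi'+i\phi(\xi')$, then move vertically to $z'$. Since $d$ is $1$-Lipschitz, $d(\sigma)\le d(\xi)+|\sigma-\xi|<y+|\sigma-\xi|$, and $d(\sigma)<h'$. So the graph lies in $W$, and so does the vertical segment. As $y\le\phi(\xi')\le y+|\xi-\xi'|$, the length is at most $\sqrt2|\xi-\xi'|+|\xi-\xi'|+|y-y'|\le3|z-z'|$.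

**Step 3: $Q$ is bi-Lipschitz on $\overline W$.** Integrating $e^{-b}q'-1$ along such paths gives $|e^{-b}(q(z)-q(z'))-(z-z')|\le\frac3{10}|z-z'|$ on $W$. So $q$ is bi-Lipschitz on $W$, hence extends so to $\overline W$. The map $Q$ is $q$ followed by the real-linear map $w\mapsto w+k\bar w$, which is invertible because $|k|<1$. So $Q$ is bi-Lipschitz on $\overline W$.

**Step 4: compare harmonic measures.** $Q(W)$ is a Jordan domain with rectifiable boundary $Q(\partial W)$, and $Q(S')$ has positive length. By F. and M. Riesz, $Q(S')$ has positive harmonic measure in $Q(W)$. Since $R\circ f=Q$, $R$ maps the Jordan domain $f(W)$ conformally onto $Q(W)$; it extends to a homeomorphism of the closures with $R(f(x))=Q(x)$ for $x\in S'$. So $f(S')$ has positive harmonic measure in $f(W)$. As $f(W)\subset\mathbb H$ and $f(S')\subset\mathbb R$, the harmonic measure of $f(S')$ in $\mathbb H$ is at least as large, so $|f(S')|>0$. $\square$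

## 8. Rigidity: identity boundary values with $y|\nabla u|\le2\beta<2$

For (b) we must exclude that $f'>0$ on a large part of $E$. The first question is what $f$ looks like under a microscope at a point where $f'\in(0,\infty)$: the limit has the identity as boundary map. Theorem 1 and Example 2 show that this alone does not determine the map. Below a threshold it does.

**Lemma 4.** Let $0<|k|<1$, let $u_0$ be harmonic on $\mathbb H$ with $y|\nabla u_0|\le2\beta$, $\beta<1$, and let $f_0$ be a quasiconformal self-map of $\mathbb H$ with $\mu_{f_0}=ke^{iu_0}$ and $f_0=\mathrm{id}$ on $\mathbb R\cup\{\infty\}$. Then $u_0$ is constant.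

*Proof.* Define $\Lambda_0,q_0,Q_0,R_0$ from $u_0,f_0$ as in Section 6.

**Step 1: growth of $q_0$.** Since $|\Lambda_0'|=\frac12|\nabla u_0|\le\beta/y$, integration along hyperbolic geodesics gives $|\Lambda_0(z)-\Lambda_0(i)|\le\beta\,d_{\mathbb H}(i,z)$. With $e^{d_{\mathbb H}(i,z)}\le2\cosh d_{\mathbb H}(i,z)=(|z|^2+1)/y$,
$$|q_0'(z)|\le C\Big(\frac{|z|^2+1}y\Big)^\beta .$$
On bounded sets $|q_0'|\le Cy^{-\beta}$, and $\int_0y^{-\beta}dy<\infty$ because $\beta<1$. So $q_0(x+iy)$ converges as $y\to0$, uniformly for bounded $x$, and $q_0$ extends continuously to $\overline{\mathbb H}$. Now let $|z|\le\rho$, $\rho\ge1$, and integrate along $i\to i\rho\to x+i\rho\to x+iy$. On the first piece $|q_0'(it)|\le C(2t)^\beta$; on the second $|q_0'|\le C\rho^\beta$ and the length is at most $\rho$; on the third the integral is at most $C\int_0^\rho(3\rho^2/t)^\beta dt$. Each contribution is $O(\rho^{1+\beta})$. So $|q_0(z)|\le C(1+|z|)^{1+\beta}$ on $\overline{\mathbb H}$.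

**Step 2: growth of $R_0$.** Extended by reflection, $f_0^{-1}$ is a quasiconformal map of $\mathbb C$ that is the identity on $\mathbb R$. By (Q3), $|f_0^{-1}(w)|\le C|f_0^{-1}(|w|)|=C|w|$. So $R_0=Q_0\circ f_0^{-1}$ is continuous on $\overline{\mathbb H}$, $|R_0(w)|\le C(1+|w|)^{1+\beta}$, and $R_0=q_0+k\overline{q_0}$ on $\mathbb R$.

**Step 3: an entire function.** The functions
$$R_0(z)-q_0(z)\quad(\operatorname{Im}z\ge0),\qquad k\,\overline{q_0(\bar z)}\quad(\operatorname{Im}z\le0)$$
are continuous, holomorphic in the open half planes, and agree on $\mathbb R$. By Morera they form an entire function of growth $O(|z|^{1+\beta})$ with $1+\beta<2$. So it is affine. Since $k\ne0$, $q_0$ is affine, and $u_0=-2\arg q_0'$ is constant. $\square$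

**Remark ($\beta=1$ is not allowed).** Example 2 in the $\tau$-coordinate is $f_0(\tau)=\sqrt{A(\tau^2)}$ on $\mathbb H$, with $f_0=\mathrm{id}$ on $\mathbb R\cup\{\infty\}$, $q_0=\tau^2$ and $u_0=-2\arg(2\tau)$. Here $\operatorname{Im}\tau\,|\nabla u_0|=2\operatorname{Im}\tau/|\tau|\le2$, so the hypothesis holds with $\beta=1$, and $u_0$ is not constant. The proof stops at Step 3, since quadratic growth permits $z^2$. This is the place where the constant $4$ in Theorem 2 (that is, $2$ in $\mathbb H$) is used.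

## 9. Blow-up at a boundary point of positive derivative

**Lemma 5.** In the setting of Section 6, let $f|_{\mathbb R}$ have derivative $\lambda\in(0,\infty)$ at $x_0$ and let $\limsup_{z\to x_0}y|\nabla u|<2$. Put $\sigma=\frac{1+|k|}{1-|k|}$. Then for every $M$:

1. $y\Lambda'(z)\to0$ and $f_x(z)\to\lambda$ as $z\to x_0$ in $\Gamma_M(x_0)$;
2. $\operatorname{Im}w\,P'(w)\to0$ as $w\to f(x_0)$ in $\Gamma_M(f(x_0))$;
3. as $z\to x_0$ in $\Gamma_M(x_0)$, the distance from $\frac{f(z)-f(x_0)}{\lambda y}$ to the set $\{\xi+is:|\xi|\le M,\ \operatorname{Re}s\ge\sigma^{-1},\ |s|\le\sigma\}$ tends to $0$.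

*Proof.* **Step 1: rescale.** Let $y_n\to0$, $y_n>0$, and for $\zeta\in\mathbb H$ put
$$f_n(\zeta)=\frac{f(x_0+y_n\zeta)-f(x_0)}{\lambda y_n},\qquad \Lambda_n(\zeta)=\Lambda(x_0+y_n\zeta),\qquad u_n(\zeta)=u(x_0+y_n\zeta).$$
To get convergence we must subtract constants from $\Lambda_n$. Multiplying $q$ by a constant commutes with $q\mapsto q+k\bar q$ only if the constant is real, so choose $m_n\in\mathbb Z$ with $u_n(i)-2\pi m_n\in[0,2\pi)$ and set
$$\hat\Lambda_n=\Lambda_n-\operatorname{Re}\Lambda_n(i)+i\pi m_n,\qquad q_n(\zeta)=\int_i^\zeta e^{\hat\Lambda_n},\qquad Q_n=q_n+k\overline{q_n}.$$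
Then $|\hat\Lambda_n(i)|\le\pi$, and $q_n'(\zeta)=c_nq'(x_0+y_n\zeta)$ with $c_n=(-1)^{m_n}e^{-\operatorname{Re}\Lambda_n(i)}\in\mathbb R\setminus\{0\}$. So $Q_n(\zeta)=\frac{c_n}{y_n}\big(Q(x_0+y_n\zeta)-Q(x_0+iy_n)\big)$, and
$$R_n:=Q_n\circ f_n^{-1},\qquad R_n(\omega)=\frac{c_n}{y_n}R(f(x_0)+\lambda y_n\omega)+\text{const}$$
is holomorphic on $\mathbb H$.

**Step 2: pass to a limit.** We have $\operatorname{Im}\zeta\,|\hat\Lambda_n'(\zeta)|=\operatorname{Im}(y_n\zeta)\,|\Lambda'(x_0+y_n\zeta)|$, whose $\limsup$ is at most $\beta:=\limsup_{z\to x_0}y|\Lambda'(z)|<1$, locally uniformly in $\zeta$. So $\hat\Lambda_n$ is locally bounded, and along a subsequence $\hat\Lambda_n\to\Lambda_0$, $q_n\to q_0$, $Q_n\to Q_0=q_0+k\overline{q_0}$ in $C^\infty_{loc}(\mathbb H)$, with $q_0'=e^{\Lambda_0}$ and $\operatorname{Im}\zeta\,|\Lambda_0'|\le\beta$. The maps $f_n$, extended by reflection, are quasiconformal with one constant, fix $0$ and $\infty$, and $f_n(t)\to t$ for each $t\in\mathbb R$, by the definition of $\lambda$. By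 (Q4), along a further subsequence $f_n\to f_0$ and $f_n^{-1}\to f_0^{-1}$ locally uniformly, with $f_0$ a quasiconformal homeomorphism of $\mathbb C$ and $f_0=\mathrm{id}$ on $\mathbb R$. It maps $\mathbb H$ into $\overline{\mathbb H}$, and $\mathbb C\setminus\mathbb R$ onto itself, so it maps $\mathbb H$ onto itself.

**Step 3: identify the limit.** $R_n\to R_0:=Q_0\circ f_0^{-1}$ locally uniformly on $\mathbb H$. So $R_0$ is holomorphic; it is locally injective because $Q_0$ is a local diffeomorphism. Hence locally $f_0=R_0^{-1}\circ Q_0$, and $\mu_{f_0}=\mu_{Q_0}=ke^{iu_0}$ with $u_0=-2\operatorname{Im}\Lambda_0$, $\operatorname{Im}\zeta\,|\nabla u_0|\le2\beta$. By Lemma 4, $u_0$ is constant, and so is $\Lambda_0$. Put $k_0=ke^{iu_0}$. The map $\zeta\mapsto\frac{\zeta+k_0\bar\zeta}{1+k_0}$ is a self-map of $\mathbb H$ with coefficient $k_0$ that is the identity on $\mathbb R$; so is $f_0$. By (Q1) they differ by a conformal self-map of $\mathbb H$ that is the identity on $\mathbb R$, so they are equal: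
$$f_0(\xi+i\eta)=\xi+i\eta\,s_0,\qquad s_0=\frac{1-k_0}{1+k_0}.$$
With $\alpha=e^{\Lambda_0}$ we have $k\bar\alpha=\alpha k_0$, so $Q_0=\alpha(\zeta+k_0\bar\zeta)+\text{const}=\alpha(1+k_0)f_0+\text{const}$, and $R_0$ is affine with nonzero slope.

**Step 4: read off the conclusions.** Locally uniformly in $\mathbb H$ and along the subsequence,
$$\Lambda_n'\to0,\qquad\partial_\xi f_n=\frac{\partial_\xi Q_n}{R_n'(f_n)}\to\frac{\partial_\xi Q_0}{R_0'(f_0)}=\partial_\xi f_0=1,\qquad\frac{R_n''}{R_n'}\to\frac{R_0''}{R_0'}=0.$$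
Moreover $\Lambda_n'(\zeta)=y_n\Lambda'(x_0+y_n\zeta)$, $\lambda\,\partial_\xi f_n(\zeta)=f_x(x_0+y_n\zeta)$, and $(R_n''/R_n')(\omega)=\lambda y_nP'(f(x_0)+\lambda y_n\omega)$. Given $z_n\to x_0$ in $\Gamma_M(x_0)$, use $y_n=\operatorname{Im}z_n$ and $\zeta_n=(z_n-x_0)/y_n$, which lies in the compact set $\{\xi+i:|\xi|\le M\}$. This gives conclusion 1 along a subsequence. Also $\frac{f(z_n)-f(x_0)}{\lambda y_n}=f_n(\zeta_n)$ approaches the points $\operatorname{Re}\zeta_n+is_0$; as $|k_0|=|k|$, $|s_0|\le\sigma$ and $\operatorname{Re}s_0=\frac{1-|k|^2}{|1+k_0|^2}\ge\sigma^{-1}$. This is conclusion 3. Given $w_n\to f(x_0)$ in $\Gamma_M(f(x_0))$, use $y_n=\operatorname{Im}w_n/\lambda$; then $\omega_n=(w_n-f(x_0))/(\lambda y_n)$ has $\operatorname{Im}\omega_n=1$, $|\operatorname{Re}\omega_n|\le M$, and conclusion 2 follows. Since every sequence has a subsequence along which the conclusions hold, they hold in full. $\square$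

## 10. The Laplacian of $\log f_x$, and why $f$ must be replaced inside $P$

Suppose (b) fails. As $f'$ exists and is finite a.e., there is a measurable $S_0\subset E$ with $|S_0|>0$, $f'\in(0,\infty)$ on $S_0$ and $\limsup_{z\to x}y|\nabla u|<2$ for all $x\in S_0$. We shall show that $u$ has n.t. limits a.e. on a subset of $S_0$ of positive measure, which contradicts $S_0\subset E$. By the area theorem it is enough to bound an integral $\iint y|\nabla u|^2$ over a sawtooth region.

Identity (3) contains this integral. In (3), $\Lambda$ is harmonic, while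
$$\Delta\Psi(u)=\Psi''(u)|\nabla u|^2,\qquad\Psi''(t)=-\frac{ke^{it}}{(1+ke^{it})^2},\qquad|\Psi''|\ge\frac{|k|}{(1+|k|)^2}.$$
By Lemma 5, $\log f_x$ is close to a constant n.t. near each point of $S_0$. If a function is uniformly small, then Green's formula makes weighted integrals of its Laplacian small. So the natural attempt is: take the Laplacian of (3), test against a cutoff times $y$ times $\overline{\Psi''(u)}$, and solve for $\iint y|\nabla u|^2$.

The attempt stops at the term
$$\Delta(P\circ f)=4\big(P''(f)f_zf_{\bar z}+P'(f)f_{z\bar z}\big).$$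
Here $|f_zf_{\bar z}|=|k||f_z|^2$, and $f_x=f_z(1+ke^{iu})$ is close to a positive constant, so this coefficient is bounded below. We have to control the *first* power of $|P''(f)|$ against $y\,dx\,dy$, while the quantity that the argument controls is quadratic, $\iint y^3|P''|^2$. Cauchy–Schwarz costs the factor $\big(\iint\frac{dx\,dy}y\big)^{1/2}$ over the region, and over a sawtooth above a set $S$, cut off at heights $2t$ and $h/2$, this integral is at least $|S|\log\frac h{4t}$, which tends to $\infty$ as $t\to0$.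

The way past it: $P'$ is so small near the boundary (Lemma 5, conclusion 2) that inside $P$ the map $f$ may be replaced by any map $G$ at bounded hyperbolic distance from it. We choose $G$ with boundary values $f$ on the relevant set and with $|G_{\bar z}|\le a$, where $a^2\,dx\,dy/y$ is a Carleson measure. Then Cauchy–Schwarz costs $\big(\iint a^2/y\big)^{1/2}$ only.

## 11. The nearly conformal extension $G$

Below, $\kappa>0$ is a small absolute constant; $C$ denotes constants that depend only on $k$; and $\eta\in(0,1)$ is a small number, to be chosen at the end depending only on $k$.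

**Step 1: normalize $f$ and choose $S_1$.** Shrink $S_0$ and replace $f$ by $f/\lambda_0$ for a suitable $\lambda_0>0$, so that $|f'-1|<\kappa$ on $S_0$. This keeps $\mu_f$; it replaces $R$ by $R(\lambda_0\,\cdot)$ and leaves (3) valid, with the new $P$. By Lemma 5, $f_x\to f'(x)>0$ n.t. at each $x\in S_0$, so the branch $\log f_x$ in (3) tends to $\log f'(x)+2\pi ij(x)$ with $j(x)\in\mathbb Z$. Shrink $S_0$ so that $j$ is constant, and change the branch of $P$ so that $j=0$. By (M2), after intersecting with a short interval, there are a compact $S_1\subset S_0$, $|S_1|>0$, and $h_1>\operatorname{diam}S_1$ with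
$$|f(t)-f(x)-f'(x)(t-x)|\le\kappa|t-x|\qquad(x\in S_1,\ |t-x|\le h_1).$$

**Step 2: extend $f|_{S_1}$ to a bi-Lipschitz $g$.** Let $g=f$ on $S_1$, $g$ linear on the bounded gaps of $S_1$, and $g$ of slope $1$ outside the convex hull of $S_1$. Difference quotients of $f$ between points of $S_1$ are within $2\kappa$ of $1$; in particular so are the slopes on gaps. Splitting an interval at its first and last point of $S_1$, we see that all difference quotients of $g$ lie in $[1-2\kappa,1+2\kappa]$. So $g$ is Lipschitz, $\rho:=g'\in[1-2\kappa,1+2\kappa]$ a.e., and $\rho=f'$ a.e. on $S_1$ (differentiate along $S_1$ at its accumulation points). Let $V$ be the Poisson extension of $\rho$ to $\mathbb H$. It is harmonic, $V\in[\frac12,2]$, and $V\to f'(x)$ n.t. at a.e. $x\in S_1$.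

**Step 3: define $G$ and compute its derivatives.** Let $\varphi\in C_c^\infty(-1,1)$ be even and $\ge0$ with $\int\varphi=1$. For a function $\chi$ on $\mathbb R$ write $\chi_y=y^{-1}\chi(\cdot/y)$. Let $v=\rho*\varphi_y$ and
$$G(x+iy)=(g*\varphi_y)(x)+iy\,v(x,y).$$
With $\psi(\tau)=\tau\varphi(\tau)$, which has $\int\psi=0$, and $(g*\varphi_y)(x)=\int g(x-y\tau)\varphi(\tau)d\tau$, we get $G_x=v+iyv_x$ and $G_y=-\rho*\psi_y+iv+iyv_y$. So
$$2G_{\bar z}=iyv_x-yv_y-i\rho*\psi_y,\qquad2(G_z-v)=iyv_x+yv_y+i\rho*\psi_y.$$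
For $\chi\in C_c^\infty(-1,1)$ we have $y\,\partial_x(\rho*\chi_y)=\rho*(\chi')_y$ and $y\,\partial_y(\rho*\chi_y)=-\rho*((\tau\chi)')_y$, and $\chi'$, $(\tau\chi)'$ have integral $0$. So $y\nabla v$, $y\nabla(\rho*\psi_y)$, and (applying the rule twice) $y^2\nabla^2v$ are linear combinations of functions $\rho*\chi_y$ with $\int\chi=0$. The entries of $y\nabla^2G$ are combinations of these: $yG_{xx}=yv_x+iy^2v_{xx}$, $yG_{xy}=yv_y+iyv_x+iy^2v_{xy}$, $yG_{yy}=-y\partial_y(\rho*\psi_y)+2iyv_y+iy^2v_{yy}$. So there is a finite sum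
$$a=\sum_j|\rho*\chi^{(j)}_y|,\quad\chi^{(j)}\in C_c^\infty(-1,1),\ \int\chi^{(j)}=0,\qquad|G_{\bar z}|\le a,\quad|G_z-v|\le a,\quad|\nabla^2G|\le\frac ay.$$
Since $\rho*\chi_y=(\rho-1)*\chi_y$ when $\int\chi=0$, we have $a\le C\kappa$, with $C$ absolute.

**Step 4: mapping properties.** The derivative of $G(z)-z$ has operator norm at most $|G_z-1|+|G_{\bar z}|\le2a+2\kappa$. So for $\kappa$ small, as $\mathbb H$ is convex,
$$|G(z)-G(z')-(z-z')|\le\tfrac1{10}|z-z'|.$$
Hence $G$ is injective, $\frac12\le|G_z|\le2$, and the Jacobian is at most $2$. If $B(z,r)\subset\mathbb H$, then $G(B(z,r))\supset B(G(z),0.9r)$: for $|w-G(z)|\le0.9r'$, $r'<r$, the map $z'\mapsto w-(G(z')-z')$ is a contraction of $\overline{B(z,r')}$ into itself, because $|w-(G(z')-z')-z|\le|w-G(z)|+|(G(z)-z)-(G(z')-z')|\le0.9r'+0.1r'$. Finally $\operatorname{Im}G=yv\in[y/2,2y]$.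

**Step 5: Carleson estimates.** *For every interval $I$,*
$$\iint_{I\times(0,|I|)}\Big(\frac{a^2}y+y|\nabla V|^2\Big)dx\,dy\le C|I|. \tag{4}$$
Let $I'$ be the interval with the center of $I$ and $|I'|=3|I|$, and $r=(\rho-1)1_{I'}$. For $x\in I$, $y<|I|$ we have $\rho*\chi_y=(\rho-1)*\chi_y=r*\chi_y$. By Plancherel
$$\int_0^\infty\!\!\int_{\mathbb R}|r*\chi_y|^2\,dx\,\frac{dy}y=\frac1{2\pi}\int_{\mathbb R}|\hat r(\xi)|^2\int_0^\infty|\hat\chi(y\xi)|^2\frac{dy}y\,d\xi\le C\|r\|_2^2\le C|I|,$$
because $\hat\chi$ is a Schwartz function with $\hat\chi(0)=0$. For $V$, write $V-1=V_1+V_2$, the Poisson extensions of $r$ and of $\rho-1-r$. By Plancherel $\iint_{\mathbb H}y|\nabla V_1|^2=\frac12\|r\|_2^2\le C|I|$. On $I\times(0,|I|)$, the gradient of the Poisson kernel is at most $C/|x-\tau|^2$ and $\rho-1-r$ vanishes for $|x-\tau|<|I|$, so $|\nabla V_2|\le C/|I|$ and $\iint y|\nabla V_2|^2\le C|I|$.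

**Step 6: make all limits uniform.** Let $C_0=4\sigma+4$ and $M=2C_0^2$; these depend only on $k$. For a.e. $x\in S_1$, the following hold for all small $h$ by Lemma 5 and Fatou; so by (M2) there are a compact $S\subset S_1$ with $|S|>0$ and one $h>0$ such that they hold for all $x\in S$, $z\in\Gamma_1^{2h}(x)$, $w\in\Gamma_M^{Mh}(f(x))$:

- $y|\nabla u(z)|\le\eta$, $\ |\log f_x(z)-\log f'(x)|\le\eta$, $\ |\log V(z)-\log f'(x)|\le\eta$;
- $\operatorname{Im}w\,|P'(w)|\le\eta$;
- $|f(z)-f(x)|\le C_0y$ and $\operatorname{Im}f(z)\ge y/C_0$.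

For the third line: by conclusion 3 of Lemma 5 with $M=1$, and $f'(x)\in[\frac34,\frac54]$, near $x$ we have $|f(z)-f(x)|\le\frac54(\sigma+2)y\le C_0y$ and $\operatorname{Im}f(z)\ge\frac34\cdot\frac1{2\sigma}y\ge y/C_0$.

Put $d(\xi)=\operatorname{dist}(\xi,S)$, $W=\{\xi+iy:d(\xi)<y<2h\}=\bigcup_{x\in S}\Gamma_1^{2h}(x)$, $\ell=\operatorname{diam}S+4h$.

**Step 7: compare $P\circ G$ with $P\circ f$.** Let $z=\xi+iy\in\Gamma_1^{2h}(x)$, $x\in S$. As $g(x)=f(x)$ and $g$ has Lipschitz constant at most $\frac32$, $|\operatorname{Re}G(z)-f(x)|\le\frac32\cdot2y=3y$. With $\operatorname{Im}G\in[y/2,2y]$ this gives $|G(z)-f(x)|\le5y\le C_0y$ and $\operatorname{Im}G(z)\ge y/C_0$. So $f(z)$ and $G(z)$ both lie in the convex set $\{|w-f(x)|\le C_0y,\ \operatorname{Im}w\ge y/C_0\}$. For $w$ in this set $|\operatorname{Re}w-f(x)|\le C_0^2\operatorname{Im}w$ and $\operatorname{Im}w\le C_0y<2C_0h$, so $w\in\Gamma_M^{Mh}(f(x))$ and $|P'(w)|\le\eta/\operatorname{Im}w\le C_0\eta/y$. Integrating along the segment $[f(z),G(z)]$, of length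 at most $2C_0y$,
$$|P(G(z))-P(f(z))|\le C\eta,\qquad y|P'(G(z))|\le C\eta\qquad(z\in W). \tag{5}$$
Now define
$$D=P\circ G+\log V-\Lambda-\Psi(u)\quad\text{on }W.$$
By (3), $D=[P\circ G-P\circ f]+[\log V-\log f_x]$, so by (5) and Step 6
$$|D|\le C\eta\quad\text{on }W. \tag{6}$$

## 12. A cutoff on the sawtooth

The purpose is a smooth $\chi$, supported in $W$ away from $\mathbb R$, whose derivatives live on a set that is small for $dx\,dy/y$, uniformly in the lower cutoff height $t$.

Let $\tilde d(\xi,y)=\int d(\xi-y\tau/8)\varphi(\tau)\,d\tau$. Since $d$ is $1$-Lipschitz, $|\tilde d-d|\le y/8$, $|\nabla\tilde d|\le C$, and (differentiating the kernel once after moving one derivative to $d$) $|\nabla^2\tilde d|\le C/y$. For $0<t<h/10$ put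
$$\chi=\theta(\tilde d/y)\,\theta_1(y/t)\,\theta_2(y/h),$$
with smooth $\theta,\theta_1,\theta_2$ valued in $[0,1]$: $\theta=1$ on $(-\infty,\frac12]$ and $0$ on $[\frac34,\infty)$; $\theta_1=0$ on $(-\infty,1]$ and $1$ on $[2,\infty)$; $\theta_2=1$ on $(-\infty,\frac12]$ and $0$ on $[1,\infty)$. Then:

- $\operatorname{supp}\chi\subset\{d\le\frac78y,\ t\le y\le h\}$, a compact subset of $W$;
- $\chi=1$ where $d\le\frac38y$ and $2t\le y\le h/2$;
- $|\nabla\chi|\le C/y$ and $|\nabla^2\chi|\le C/y^2$. Indeed, where $\tilde d\le y$, the first two derivatives of $\tilde d/y$ are at most $C/y$, $C/y^2$; derivatives of $\theta_1(y/t)$ live on $t\le y\le2t$, those of $\theta_2(y/h)$ on $h/2\le y\le h$.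

Let $N=\bigcup_{z\in\operatorname{supp}\chi}B(z,y/100)$, $y=\operatorname{Im}z$. If $z'=\xi'+iy'\in B(z,y/100)$, then $y'\ge0.99y$ and $d(\xi')\le(0.875+0.01)y<0.9y'$, and $0.99t\le y'\le1.01h$. So $N\subset W$, and both $\operatorname{supp}\nabla\chi$ and $N\setminus\{\chi=1\}$ lie in the part of
$$\{\tfrac38y\le d<0.9y\}\cup\{0.99t\le y\le2t\}\cup\{h/2\le y\le1.01h\}$$
where $d(\xi)\le1.01h$. Such $\xi$ lie in an interval of length at most $\ell$, and for fixed $\xi$ each of the three sets of $y$ has $\int\frac{dy}y\le C$: the limits of integration have ratios $2.4$, $2/0.99$, $2.02$ (the first set is empty if $d(\xi)=0$). Hence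
$$\iint_{\operatorname{supp}\nabla\chi}\frac{dx\,dy}y\le C\ell,\qquad\iint_{N\setminus\{\chi=1\}}\frac{dx\,dy}y\le C\ell,\qquad|\Delta(\chi^2y)|\le\frac Cy1_{\operatorname{supp}\nabla\chi}, \tag{7}$$
the last because $\Delta(\chi^2y)=y\Delta(\chi^2)+2\partial_y(\chi^2)$. Write $\langle\,\cdot\,\rangle=\iint\chi^2y\,(\,\cdot\,)\,dx\,dy$ and
$$X=\langle|\nabla u|^2\rangle,\qquad Y=\langle|P'(G)|^2\rangle,\qquad Z=\langle|\nabla D|^2\rangle .$$
All are finite, since $\operatorname{supp}\chi$ is compact in $W$. The goal is $X\le C\ell$ with $C$ independent of $t$. Note that (4) applies with an interval $I\supset\{d\le h\}$ of length $\ell\geq h$, so $\iint_{\operatorname{supp}\chi}\frac{a^2}y\le C\ell$ and $\langle|\nabla V|^2\rangle\le C\ell$.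

## 13. Closing the estimate for $\iint y|\nabla u|^2$

**Step 1: bound $\Delta(P\circ G)$.** Since $P$ is holomorphic, $\partial_z(P\circ G)=P'(G)G_z$ and
$$\Delta(P\circ G)=4\big[P''(G)G_zG_{\bar z}+P'(G)G_{z\bar z}\big],\qquad|\Delta(P\circ G)|\le Ca\Big(|P''(G)|+\frac{|P'(G)|}y\Big).$$
For $z\in\operatorname{supp}\chi$, $B(G(z),0.009y)\subset G(B(z,y/100))$. The mean value property for the holomorphic function $P'$ on this ball, and the bound $2$ for the Jacobian of $G$, give
$$y^2|P''(G(z))|^2\le\frac C{y^2}\int_{B(G(z),0.009y)}|P'|^2\,dA\le\frac C{y^2}\int_{B(z,y/100)}|P'(G(z'))|^2\,dA(z').$$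
Multiply by $\chi^2y$ and integrate in $z$. For given $z'\in N$, the points $z$ with $|z-z'|<y/100$ have $y$ comparable to $y'$ and fill an area at most $Cy'^2$. So by Fubini
$$\iint\chi^2y^3|P''(G)|^2\le C\iint_Ny|P'(G)|^2\le C(Y+\ell).$$
The last inequality holds because $\chi=1$ gives a part of $Y$, while on $N\setminus\{\chi=1\}$ we have $y|P'(G)|^2\le C\eta^2/y$ by (5), and (7) applies. By Cauchy–Schwarz and (4),
$$\langle|\Delta(P\circ G)|\rangle\le C\iint\chi^2\frac a{y^{1/2}}\big(y^{3/2}|P''(G)|+y^{1/2}|P'(G)|\big)\le C\ell^{1/2}(Y+\ell)^{1/2}. \tag{8}$$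

**Step 2: bound $Y$.** As $|G_z|\ge\frac12$, $|P'(G)|\le2|\partial_z(P\circ G)|\le2|\nabla(P\circ G)|$. Now $P\circ G=D-\log V+\Lambda+\Psi(u)$, $V\ge\frac12$, $|\nabla\Lambda|\le|\nabla u|$ and $|\Psi'|\le C$. With (4),
$$Y\le C(Z+\ell+X). \tag{9}$$

**Step 3: the Laplacian of $D$.** Since $V$, $\Lambda$, $u$ are harmonic,
$$\Delta D=\Delta(P\circ G)-\frac{|\nabla V|^2}{V^2}-\Psi''(u)|\nabla u|^2. \tag{10}$$
By (8), (9) and (4), $\langle|\Delta D|\rangle\le C\ell^{1/2}(Y+\ell)^{1/2}+C\ell+CX\le C(\ell+X+Z)$.

**Step 4: $Z$ is small, $Z\le C\eta(\ell+X)$.** We have $\frac12\Delta|D|^2=|\nabla D|^2+\operatorname{Re}(\overline D\,\Delta D)$. By Green's formula, as $\chi^2y$ is smooth with compact support in $W$, and by (6), (7),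
$$Z\le\frac12\Big|\iint|D|^2\Delta(\chi^2y)\Big|+\langle|D||\Delta D|\rangle\le C\eta^2\ell+C\eta(\ell+X+Z).$$
Since $Z<\infty$, for $\eta$ small (depending on $k$) the $Z$ on the right is absorbed. Then (9) gives $Y\le C(\ell+X)$.

**Step 5: test against $H=\overline{\Psi''(u)}$.** The purpose is to make the term $\Psi''(u)|\nabla u|^2$ nonnegative. As $u$ is harmonic, $|H|\le C$, $|\nabla H|\le C|\nabla u|$, $|\Delta H|\le C|\nabla u|^2$. By Green, (6) and (7), $|\langle\Delta(DH)\rangle|=\big|\iint DH\,\Delta(\chi^2y)\big|\le C\eta\ell$. Expanding $\Delta(DH)=H\Delta D+2\nabla D\cdot\nabla H+D\Delta H$ and using Step 4,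
$$|\langle H\Delta D\rangle|\le C\eta\ell+2\langle|\nabla D||\nabla H|\rangle+\langle|D||\Delta H|\rangle\le C\eta\ell+CZ^{1/2}X^{1/2}+C\eta X\le C\eta^{1/2}(\ell+X).$$
Multiply (10) by $H$, apply $\langle\,\cdot\,\rangle$, and use (8) with $Y\le C(\ell+X)$ and (4):
$$\langle|\Psi''(u)|^2|\nabla u|^2\rangle\le C\eta^{1/2}(\ell+X)+C\ell^{1/2}(\ell+X)^{1/2}+C\ell .$$
The left side is at least $c_kX$ with $c_k=\big(|k|/(1+|k|)^2\big)^2>0$. Choose $\eta=\eta(k)$ so small that $C\eta^{1/2}\le c_k/4$, and use $C\ell^{1/2}(\ell+X)^{1/2}\le\frac{c_k}4(\ell+X)+C'\ell$, where $C'$ depends only on $k$. Since $X<\infty$, the $X$ terms on the right are absorbed and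
$$X\le C\ell,\qquad C\text{ independent of }t. \tag{11}$$

## 14. Finite area integral on a subset of $E$

Let $t\to0$ in (11). As $\chi=1$ where $d\le\frac38y$ and $2t\le y\le h/2$,
$$\iint_{\{d(\xi)\le3y/8,\ y<h/2\}}y|\nabla u|^2\,d\xi\,dy\le C\ell<\infty .$$
By Fubini, and since $|\{x\in S:|\xi-x|<\frac38y\}|\le\frac34y$ and this set is empty unless $d(\xi)<\frac38y$,
$$\int_S\Big(\iint_{|\xi-x|<3y/8,\ y<h/2}|\nabla u|^2\,d\xi\,dy\Big)dx\le\frac34\iint_{\{d(\xi)\le3y/8,\ y<h/2\}}y|\nabla u|^2\,d\xi\,dy<\infty .$$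
So the area integral of $u$ over the cones $\Gamma_{3/8}^{h/2}(x)$ is finite at a.e. $x\in S$. By the area theorem (fact (vi) of Section 3), $u$ has n.t. limits a.e. on $S$. But $S\subset E$ and $|S|>0$, a contradiction. This proves (b), and with it Theorem 2. $\blacksquare$
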